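\title{A finite basis for the identities of $2\times 2$ matrices in characteristic two}

\begin{abstract}
Let $K$ be an infinite field of characteristic $2$. We prove that the polynomial identities of the associative algebra $M_2(K)$ are finitely based: all of them follow from the identities of degree at most $9$. In characteristic $2$, inserting a letter into a long commutator multiplies its value by a trace. We find a presentation in bounded degree of the module of values of long commutators over the algebra generated by traces and commutators of generic matrices, and we show that multiplication by traces can be imitated in the free algebra by substituting a product of two variables for a variable. We also show that the basis can be chosen over $\mathbb F_2$, that the identities of degree at most $4$ do not suffice, and that the multilinear codimensions are $c_n=C_{n+1}-3\cdot 2^{n-1}+n+1$, where $C_m$ are the Catalan numbers.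
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $K$ is an infinite field of characteristic $2$, $X=\{x_1,x_2,\dots\}$ is a countably infinite set whose elements we call \emph{letters}, and $K\langle X\rangle$ is the free associative algebra with unit on $X$. A polynomial $f\in K\langle X\rangle$ is an \emph{identity} of a $K$-algebra if it vanishes under all substitutions of elements of the algebra for the letters. The identities form a \emph{T-ideal}, that is, an ideal closed under all endomorphisms of $K\langle X\rangle$. They are \emph{finitely based} if this T-ideal is generated, as a T-ideal, by finitely many polynomials: every law of the algebra is then obtained from a finite list by substituting, multiplying and adding. We write $T=T(M_2(K))$ for the T-ideal of identities of the algebra of $2\times2$ matrices.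

For $1\times1$ matrices one polynomial suffices. Modulo the T-ideal generated by $[x_1,x_2]=x_1x_2-x_2x_1$ every polynomial is commutative, and a commutative polynomial that vanishes on an infinite field is zero. The algebra $M_2(K)$ is the next case, and characteristic $2$ is special for it: the identity matrix is the commutator $[e_{12},e_{21}]$, and the commutator of two matrices of trace zero is a scalar matrix. One consequence is a supply of identities of unbounded degree made of long commutators; Section~\ref{sec:model} exhibits such a family.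

The same notions make sense for Lie algebras. The identities of a Lie algebra form a T-ideal of the free Lie algebra on $X$, and the Lie algebra is called \emph{Spechtian} if every T-ideal containing its identities is finitely generated as a T-ideal, that is, if every subvariety of the variety it generates is finitely based. In 1970 M.~R.~Vaughan-Lee showed that the Lie algebra $M_2(K)^-$, the space $M_2(K)$ with the bracket $[a,b]=ab-ba$, is not Spechtian when $K$ is infinite of characteristic $2$. The associative question under the same hypotheses is posed as an open problem in \cite{Kos}: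
\begin{quote}
Are the identities of the associative algebra $M_2(K)$ finitely based when $K$ is an infinite field of characteristic $2$?
\end{quote}
The Lie result suggests a negative answer, since Lie identities of $M_2(K)^-$ are associative identities of $M_2(K)$. On the other hand, an associative T-ideal is closed under operations that have no Lie counterpart: one may multiply an identity by a polynomial, and one may substitute a product $yq$ for a letter. These operations turn out to be enough. For $N\ge0$ let $T^{(N)}$ be the T-ideal generated by all $f\in T$ with $\deg f\le N$.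

\begin{theorem}\label{thm:main}
Let $K$ be an infinite field of characteristic $2$. Then $T(M_2(K))=T^{(9)}$. In particular, the identities of $M_2(K)$ are finitely based.
\end{theorem}

The $n$-th \emph{multilinear codimension} $c_n$ is the dimension of the space of multilinear polynomials in $x_1,\dots,x_n$ modulo its intersection with $T$; it measures how many multilinear laws of degree $n$ are missing from $n!$. Let $C_m=\frac1{m+1}\binom{2m}m$ be the Catalan number, the number of Dyck paths with $2m$ steps. The following supplement is not needed for Theorem~\ref{thm:main}.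

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(a)] The finite basis may be chosen with coefficients in $\mathbb F_2$, independent of $K$.
\item[(b)] $T\ne T^{(4)}$; so the least $D$ with $T=T^{(D)}$ satisfies $5\le D\le 9$.
\item[(c)] $c_n=C_{n+1}-3\cdot2^{n-1}+n+1$ for all $n\ge1$.
\end{enumerate}
\end{theorem}

\subsection*{Plan of the proof}
Section~\ref{sec:model} derives the trace rule for long commutators and proves the theorem for one infinite family of identities; the whole method is visible there. Section~\ref{sec:proper} reduces the problem to polynomials in commutators, evaluated on generic matrices. Section~\ref{sec:R} describes the algebra $R$ generated by the traces and the commutators of generic matrices by a basis and a presentation. Section~\ref{sec:W} determines the ideal $W\subset R$ of values of polynomials involving a long commutator and disposes of everything else. Section~\ref{sec:pres} shows that the left $R$-module $W$ has defining relations of degree at most $7$, and Section~\ref{sec:lift} transports this presentation to the free algebra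 modulo $T^{(9)}$. Theorem~\ref{thm:supp} is proved in Section~\ref{sec:supp}.

\subsection*{Conventions}
Signs are irrelevant, so $[a,b]=ab+ba$, and $3=1$. Commutators are left-normed, $[a,b,c]=[[a,b],c]$, and the Jacobi identity reads $[a,[b,c]]=[a,b,c]+[a,c,b]$. A \emph{multidegree} is a vector $\mu=(\mu_1,\mu_2,\dots)$ of nonnegative integers with finite support, $e_i$ is the $i$-th unit vector, $|\mu|=\sum\mu_i$ is the \emph{degree}, and $\mu$ is \emph{multilinear} if all $\mu_i\le1$; a multilinear multidegree is identified with its support. The \emph{join} of multidegrees is their componentwise maximum. For a multigraded space $Y$ we write $Y(\mu)$ for its component of multidegree $\mu$.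

The hypothesis $|K|=\infty$ enters only through the following principle.
\begin{enumerate}
\item[(P)] \emph{Let $Y$ be a subspace of a $K$-vector space and let $v_a$ be finitely many vectors indexed by exponent vectors $a$. If $\sum_a\theta^av_a\in Y$ for all $\theta\in K^n$, then all $v_a\in Y$.}
\end{enumerate}
Indeed, for a linear functional $\phi$ vanishing on $Y$, the polynomial $\sum_a\phi(v_a)\theta^a$ vanishes on $K^n$, so its coefficients are $0$. Applied to the substitutions $x_i\mapsto\theta_ix_i$, (P) shows that a T-ideal contains the multihomogeneous components of its elements. (Over a field with $q$ elements this fails: $x^q-x$ is an identity of the field and $x$ is not.) A multihomogeneous polynomial of degree at most $N$ involves at most $N$ letters, which may be renamed $x_1,\dots,x_N$. Hence $T^{(N)}$ is generated by a basis of the finite-dimensional space $T\cap K\langle x_1,\dots,x_N\rangle_{\deg\le N}$, and the second statement of Theorem~\ref{thm:main} follows from the first.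

\begin{remark}\label{rem:nonunital}
The result is the same if one works in the free algebra without unit. Let $g_1,\dots,g_m$ be a basis of $Y=T\cap K\langle x_1,\dots,x_9\rangle_{\deg\le9}$. For $g\in Y$ and $\theta_i\in K$ the polynomial $g(x_1+\theta_1,\dots,x_9+\theta_9)$ lies in $Y$. So if $h_i=h_i'+\theta_i$ with $h_i'$ without constant term, then $g(h_1,\dots,h_9)$ is a linear combination of the $g_j(h_1',\dots,h_9')$. Thus $g_1,\dots,g_m$ generate $T$ also when only endomorphisms of the algebra without unit are allowed.
\end{remark}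

\section{The trace rule and a model case}\label{sec:model}

Let $\Omega$ be a commutative $K$-algebra; we identify $\omega\in\Omega$ with the scalar matrix $\omega\cdot1\in M_2(\Omega)$. Polarizing the Cayley--Hamilton identity $y^2-\operatorname{tr}(y)y+\det y=0$ gives $yz+zy=\operatorname{tr}(y)z+\operatorname{tr}(z)y+\operatorname{tr}(yz)-\operatorname{tr}(y)\operatorname{tr}(z)$. In characteristic $2$ the left side is the commutator, so
\begin{equation}\label{eq:CH}
[y,z]=\operatorname{tr}(y)z+\operatorname{tr}(z)y+\operatorname{tr}(yz)+\operatorname{tr}(y)\operatorname{tr}(z)\qquad(y,z\in M_2(\Omega)).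
\end{equation}
If $\operatorname{tr}v=\operatorname{tr}v'=0$, for instance if $v$ and $v'$ are commutators, then
\begin{equation}\label{eq:traceless}
[v,z]=\operatorname{tr}(z)\,v+\operatorname{tr}(vz),\qquad [v,z,x]=\operatorname{tr}(z)\,[v,x],\qquad [v,v']=\operatorname{tr}(vv')\in\Omega .
\end{equation}
The first formula is \eqref{eq:CH}, and the other two follow from it. This is the main use of characteristic $2$; in other characteristics $[e_{12},e_{21}]=e_{11}-e_{22}$ is not scalar and the third formula fails. Removing $z_s,z_{s-1},\dots$ one at a time by the second formula gives the \emph{trace rule}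
\begin{equation}\label{eq:rule}
[v,z_1,\dots,z_s,x]=\operatorname{tr}(z_1)\cdots\operatorname{tr}(z_s)\,[v,x]\qquad(\operatorname{tr}v=0).
\end{equation}

The trace is not an element of the free algebra, but by \eqref{eq:rule} multiplication by $\operatorname{tr}(z)$ can be imitated by inserting $z$ into a long commutator just before its last entry. Inserting letters into an identity therefore produces new identities of arbitrarily large degree, and the question is whether they are consequences of identities of small degree. The smallest case starts from the Jacobi identity. Put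
\[
J_s(z_1,\dots,z_s)=[x_1,x_2,z_1,\dots,z_s,x_3]+[x_2,x_3,z_1,\dots,z_s,x_1]+[x_3,x_1,z_1,\dots,z_s,x_2].
\]
Then $J_0=0$ in $K\langle X\rangle$, and by \eqref{eq:rule} every value of $J_s$ is $\operatorname{tr}(z_1)\cdots\operatorname{tr}(z_s)$ times a value of $J_0$; so $J_s\in T$ for all $s$. For $s=1$, the Jacobi identity gives $[x_1,x_2,z,x_3]=[x_1,x_2,x_3,z]+[[x_1,x_2],[x_3,z]]$, and the first terms add up to $[J_0,z]=0$. Therefore
\begin{equation}\label{eq:s4}
J_1(z)=[[x_1,x_2],[x_3,z]]+[[x_2,x_3],[x_1,z]]+[[x_3,x_1],[x_2,z]]=s_4(x_1,x_2,x_3,z),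
\end{equation}
where $s_4(x_1,\dots,x_4)=\sum_{\sigma\in S_4}x_{\sigma(1)}x_{\sigma(2)}x_{\sigma(3)}x_{\sigma(4)}$ is the standard polynomial: the middle expression consists of six products of two commutators, one for each choice of the first two letters, and each product contributes the four monomials with that choice. So inserting one letter into the Jacobi identity gives $s_4\in T$.

To pass from one inserted letter to two, substitute a product for the inserted letter. By \eqref{eq:CH}, $\operatorname{tr}(yq)$ equals $\operatorname{tr}(y)\operatorname{tr}(q)$ up to terms with at most one trace, and the next lemma is the form of this remark that lives in the free algebra. Put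
\[
\Delta(v;y,q,x)=[v,y,x,q]+[v,y][q,x]+[y,x][v,q].
\]

\begin{lemma}\label{lem:product}
In any associative $K$-algebra,
\begin{equation}\label{eq:leibniz}
[v,yq,x]=q[v,y,x]+y[v,q,x]+\Delta(v;y,q,x).
\end{equation}
In $M_2(\Omega)$, if $\operatorname{tr}v=0$, then
\begin{equation}\label{eq:Delta}
\Delta(v;y,q,x)=[v,y,q,x]+[y,q][v,x].
\end{equation}
\end{lemma}

\begin{proof}
The Leibniz rule gives $[v,yq]=[v,y]q+y[v,q]$ and then
\[
[v,yq,x]=[v,y,x]q+[v,y][q,x]+[y,x][v,q]+y[v,q,x];
\]
now write $[v,y,x]q=q[v,y,x]+[v,y,x,q]$. In $M_2(\Omega)$, \eqref{eq:leibniz}, \eqref{eq:rule} and \eqref{eq:CH} give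
\[
\Delta(v;y,q,x)=\bigl(\operatorname{tr}(yq)+\operatorname{tr}(y)q+\operatorname{tr}(q)y\bigr)[v,x]=\bigl([y,q]+\operatorname{tr}(y)\operatorname{tr}(q)\bigr)[v,x],
\]
and $\operatorname{tr}(y)\operatorname{tr}(q)[v,x]=[v,y,q,x]$.
\end{proof}

\begin{example}\label{ex:model}
All $J_s$ lie in the T-ideal $I_0$ generated by $s_4$ and the identity of degree $5$ obtained from \eqref{eq:Delta} with $v$ a commutator of two letters. By substitution, \eqref{eq:Delta} holds modulo $I_0$ for every left-normed commutator $v$ of length at least $2$. We have $J_0,J_1\in I_0$. Let $s\ge1$, assume $J_{s-1},J_s\in I_0$, and write $G(y)=J_s(z_1,\dots,z_{s-1},y)=\sum[v,y,x]$, where $(v,x)$ runs through $([x_1,x_2,z_1,\dots,z_{s-1}],x_3)$ and its two cyclic shifts. By Lemma~\ref{lem:product}, modulo $I_0$,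
\[
G(yq)+qG(y)+yG(q)=\sum\Delta(v;y,q,x)\equiv J_{s+1}(z_1,\dots,z_{s-1},y,q)+[y,q]\,J_{s-1}(z_1,\dots,z_{s-1}).
\]
The left side lies in $I_0$ because $I_0$ is a T-ideal containing $G(y)$, and $J_{s-1}\in I_0$; hence $J_{s+1}\in I_0$.
\end{example}

Two things separate this example from Theorem~\ref{thm:main}. First, one has to know that every identity arises by inserting letters into, and multiplying, identities of bounded degree; this occupies Sections~\ref{sec:proper}--\ref{sec:pres}. Second, a general identity has products of commutators in front of the long commutators, and these factors commute neither with each other nor with $y$ and $q$; the error terms are handled in Section~\ref{sec:lift}.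

\section{Proper polynomials and generic matrices}\label{sec:proper}

Let $L\subset K\langle X\rangle$ be the Lie subalgebra generated by $X$. It is the free Lie algebra on $X$, and $K\langle X\rangle$ is its universal enveloping algebra $U(L)$. The ideals $L'=[L,L]$ and $L^3=[L',L]$ are spanned by the left-normed commutators of letters of length at least $2$ and at least $3$, respectively, and $L=\operatorname{span}X\oplus L'$. The Poincar\'e--Birkhoff--Witt theorem (PBW) says that for a totally ordered basis of a Lie algebra $\mathfrak g$ the ordered monomials form a basis of $U(\mathfrak g)$. Let $B=U(L')$ be the unital subalgebra of $K\langle X\rangle$ generated by $L'$; its elements are the \emph{proper} polynomials. Ordering a basis of $L$ so that the letters come first, we get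
\begin{equation}\label{eq:PBW}
K\langle X\rangle=\bigoplus_ax^aB,\qquad x^a=x_1^{a_1}x_2^{a_2}\cdots,
\end{equation}
and $f\mapsto x^af$ is injective on $B$. Proper polynomials do not change when scalars are added to the letters, since commutators do not. This has two consequences.

\begin{lemma}\label{lem:proper}
Every T-ideal $I$ satisfies $I=\bigoplus_ax^a(I\cap B)$.
\end{lemma}

\begin{proof}
Let $f=\sum_ax^af_a\in I$ with $f_a\in B$. Substituting $x_i\mapsto x_i+\theta_i$ with $\theta_i\in K$ gives $\sum_a(x+\theta)^af_a\in I$ for all $\theta$, and by (P) the coefficient of each monomial in $\theta$ lies in $I$. If $a$ is maximal, for the componentwise order, among the exponents with $f_a\ne0$, then the coefficient of $\theta^a$ is $f_a$. So $f_a\in I$; subtract $x^af_a$ and repeat.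
\end{proof}

Let $\Omega=K[t_i,b_i,c_i:i\ge1]$ be a polynomial ring, multigraded by giving $t_i,b_i,c_i$ the multidegree $e_i$, and let
\[
\xi_i=t_ie_{11}+b_ie_{12}+c_ie_{21}\in M_2(\Omega),\qquad \operatorname{tr}\xi_i=t_i.
\]
Let $\pi:B\to M_2(\Omega)$ be the restriction of the homomorphism $x_i\mapsto\xi_i$; it preserves multidegrees.

\begin{lemma}\label{lem:generic}
$T\cap B=\ker\pi$.
\end{lemma}

\begin{proof}
Every matrix in $M_2(K)$ is a scalar plus a matrix with zero $(2,2)$ entry, so $f\in B$ is an identity if and only if it vanishes on matrices of the latter kind, that is, if and only if the entries of $\pi(f)$ vanish at all $K$-points. As $K$ is infinite, this means $\pi(f)=0$.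
\end{proof}

From now on $I=T^{(9)}\subseteq T$. By Lemma~\ref{lem:proper}, Theorem~\ref{thm:main} is equivalent to $T\cap B\subseteq I$. We shall often use that an element of $\ker\pi$ of degree at most $9$ lies in $I$.

\section{The algebra of traces and commutators}\label{sec:R}

We have to know all relations among the values $\pi(f)$. By the trace rule these values are built from the traces $t_i$ and the commutators $u_{ij}=[\xi_i,\xi_j]$. The algebra $\pi(B)$ itself does not contain the traces, and it is easier to describe the larger algebra that does. Put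
\[
S=K[t_1,t_2,\dots],\qquad S_+=(t_1,t_2,\dots)\subset S,\qquad R=S\langle u_{ij}\rangle\subset M_2(\Omega).
\]
From $[e_{11},e_{12}]=e_{12}$, $[e_{11},e_{21}]=e_{21}$, $[e_{12},e_{21}]=1$ we get
\begin{equation}\label{eq:u}
u_{ij}=(t_ib_j+t_jb_i)e_{12}+(t_ic_j+t_jc_i)e_{21}+n_{ij},\qquad n_{ij}=b_ic_j+b_jc_i .
\end{equation}
A \emph{pair} is an unordered pair $A=\{i,j\}$ of indices; it is \emph{degenerate} if $i=j$. We write $u_A=u_{ij}$, $n_A=n_{ij}$, and $x_A=x_{ij}=[x_i,x_j]\in B$, so $\pi(x_A)=u_A$; all three vanish for degenerate $A$.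

\subsection*{Relations}
Put $d_{ijk}=t_iu_{jk}+t_ju_{ik}+t_ku_{ij}$, which is symmetric in $i,j,k$. Its $e_{12}$-coefficient $t_i(t_jb_k+t_kb_j)+t_j(t_ib_k+t_kb_i)+t_k(t_ib_j+t_jb_i)$ is $0$, and so is the $e_{21}$-coefficient, which has $c$ in place of $b$. Thus $d_{ijk}$ is the scalar $t_in_{jk}+t_jn_{ik}+t_kn_{ij}$, the determinant of the matrix with rows $(t,b,c)_i$, $(t,b,c)_j$, $(t,b,c)_k$. Moreover
\[
\operatorname{tr}(u_{ij}\xi_k)=(t_ib_j+t_jb_i)c_k+(t_ic_j+t_jc_i)b_k+n_{ij}t_k=d_{ijk},
\]
so by \eqref{eq:traceless}
\begin{equation}\label{eq:w}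
w_{ijk}:=[u_{ij},\xi_k]=t_ku_{ij}+d_{ijk}=t_iu_{jk}+t_ju_{ik}.
\end{equation}

\begin{lemma}\label{lem:rel}
For arbitrary indices $i,j,k,l$,
\begin{align}
[u_{ij},u_{kl}]&=t_kt_iu_{jl}+t_kt_ju_{il}+t_lt_iu_{jk}+t_lt_ju_{ik},\tag{R1}\label{eq:R1}\\
u_{ij}u_{kl}+u_{ik}u_{jl}+u_{il}u_{jk}&=t_it_ju_{kl}+t_it_ku_{jl}+t_it_lu_{jk}.\tag{R2}\label{eq:R2}
\end{align}
The right side of \eqref{eq:R1} equals $t_kw_{ijl}+t_lw_{ijk}$, the right side of \eqref{eq:R2} equals $t_id_{jkl}$, and both are scalar matrices.
\end{lemma}

\begin{proof}
By the Jacobi identity and \eqref{eq:traceless}, $[u_{ij},[\xi_k,\xi_l]]=[u_{ij},\xi_k,\xi_l]+[u_{ij},\xi_l,\xi_k]=t_kw_{ijl}+t_lw_{ijk}$; expand by \eqref{eq:w}. This commutator is scalar by \eqref{eq:traceless}.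

For \eqref{eq:R2} consider $\Phi(\eta_1;\eta_2,\eta_3,\eta_4)=[\eta_1,\eta_2][\eta_3,\eta_4]+[\eta_1,\eta_3][\eta_2,\eta_4]+[\eta_1,\eta_4][\eta_2,\eta_3]$ on the free $\Omega$-module with basis $e_{11},e_{12},e_{21}$. It is multilinear, and if two of $\eta_2,\eta_3,\eta_4$ coincide, one term vanishes and the other two are equal. An alternating trilinear map on a free module of rank $3$ is the determinant times its value on the basis, so $\Phi(\xi_i;\xi_j,\xi_k,\xi_l)=d_{jkl}\,\phi(\xi_i)$ with
\[
\phi(\eta)=\Phi(\eta;e_{11},e_{12},e_{21})=[\eta,e_{11}]+[\eta,e_{12}]e_{21}+[\eta,e_{21}]e_{12}.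
\]
Now $\phi(e_{11})=e_{12}e_{21}+e_{21}e_{12}=1$, $\phi(e_{12})=e_{12}+e_{12}=0$, $\phi(e_{21})=e_{21}+e_{21}=0$, so $\phi(\xi_i)=t_i$.
\end{proof}

The left sides of \eqref{eq:R1} and \eqref{eq:R2} are quadratic in the $u$'s and the right sides are linear. So up to terms with fewer $u$'s the $u_{ij}$ commute and satisfy the Pl\"ucker relations, like the $2\times2$ minors $n_{ij}$. We recall the structure of the algebra generated by these minors.

\subsection*{The Pl\"ucker algebra}
Let $K[y]$ be the polynomial ring in variables $y_{ij}=y_{ji}$ ($i\ne j$) of multidegree $e_i+e_j$, put $y_{ii}=0$, and let $\mathrm{Pl}\subset K[y]$ be the ideal generated by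
\[
p_Q=y_{ij}y_{kl}+y_{ik}y_{jl}+y_{il}y_{jk},\qquad Q=\{i,j,k,l\},\ |Q|=4 .
\]
The expression is symmetric in $i,j,k,l$, and it is $0$ if two indices coincide. Let $\mathcal P=K[n_{ij}]\subset K[b_i,c_i]$, and let $\mathcal P_l$ be the span of the products of $l$ factors $n_{ij}$. A monomial is \emph{standard} if it can be written $y_{i_1j_1}\cdots y_{i_lj_l}$ with $i_r<j_r$, $i_1\le\dots\le i_l$ and $j_1\le\dots\le j_l$.

\begin{lemma}\label{lem:plucker}
The kernel of $K[y]\to\mathcal P$, $y_{ij}\mapsto n_{ij}$, is $\mathrm{Pl}$, and the standard monomials form a basis of $K[y]/\mathrm{Pl}\cong\mathcal P$.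
\end{lemma}

\begin{proof}
Setting all $t_i=0$ in \eqref{eq:u} and \eqref{eq:R2} shows $p_Q\mapsto0$.

\emph{Spanning.} Order the factors $y_{i_rj_r}$, $i_r<j_r$, of a monomial lexicographically. If it is not standard, then $j_r>j_{r+1}$ for some $r$, which forces $i_r<i_{r+1}$; so there are two factors $y_{il},y_{jk}$ with $i<j<k<l$. Modulo $\mathrm{Pl}$ replace $y_{il}y_{jk}$ by $y_{ij}y_{kl}+y_{ik}y_{jl}$. This strictly lowers $\sum_r(j_r-i_r)^2$ in both new monomials. Indeed $(j-i)^2+(l-k)^2\le(j-i+l-k)^2<(l-i)^2$; and $k-i$, $l-j$ have the same sum as $k-j$, $l-i$ and lie strictly between them, so $(k-i)^2+(l-j)^2<(l-i)^2+(k-j)^2$. Hence the process stops.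

\emph{Independence.} In the lexicographic order with $b_1>b_2>\dots>c_1>c_2>\cdots$ the leading monomial of $n_{ij}$, $i<j$, is $b_ic_j$. So the image of a standard monomial has leading monomial $\prod_rb_{i_r}c_{j_r}$, from which the two increasing sequences $(i_r)$ and $(j_r)$ are recovered. Distinct standard monomials thus have images with distinct leading monomials.
\end{proof}

For a standard monomial $\beta$ with $|\beta|$ factors let $n^\beta$ be its image in $\mathcal P$ and $u^\beta$ the corresponding product of $u$'s in a fixed order. Let $R_{\le l}$ be the span of all $t^\alpha u_{A_1}\cdots u_{A_r}$ with $r\le l$ (and $R_{\le l}=0$ for $l<0$), and $\operatorname{gr}R=\bigoplus_lR_{\le l}/R_{\le l-1}$. The index $l$ is called the \emph{$u$-degree}; the word \emph{degree} always refers to the multigrading. The class in $R_{\le l}/R_{\le l-1}$ of an element of $R_{\le l}$ is its \emph{symbol} in $u$-degree $l$.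

\begin{proposition}\label{prop:R}
\begin{enumerate}
\item[(i)] The elements $t^\alpha u^\beta$, $\beta$ standard, form a $K$-basis of $R$; those with $|\beta|\le l$ form a basis of $R_{\le l}$.
\item[(ii)] As an $S$-algebra with $S$ central, $R$ is presented by generators $u_{ij}=u_{ji}$, $u_{ii}=0$ and the relations \eqref{eq:R1}, \eqref{eq:R2}.
\item[(iii)] $\operatorname{gr}R\cong S\otimes\mathcal P$, the symbol of $t^\alpha u_{A_1}\cdots u_{A_l}$ in $u$-degree $l$ being $t^\alpha n_{A_1}\cdots n_{A_l}$.
\end{enumerate}
\end{proposition}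

\begin{proof}
Let $R'$ be the algebra with the presentation in (ii), filtered in the same way, and let $R'\to R$ be the natural surjection. The right sides of the relations lie in $R'_{\le1}$, so $y_{ij}\mapsto u_{ij}$ defines a surjection $S\otimes K[y]/\mathrm{Pl}\to\operatorname{gr}R'$. By Lemma~\ref{lem:plucker} and induction on $l$, $R'_{\le l}$ is spanned by the $t^\alpha u^\beta$ with $|\beta|\le l$. It remains to see that these elements are independent in $R$. Grade $M_2(\Omega)$ by the degree in the $t$'s. By \eqref{eq:u}, $t^\alpha u^\beta=t^\alpha n^\beta+(\text{terms of $t$-degree}>|\alpha|)$. In a nontrivial linear relation take the least $|\alpha|=m$ that occurs; the component of $t$-degree $m$ is a nontrivial relation among the $t^\alpha n^\beta$, which are independent by Lemma~\ref{lem:plucker}. So $R'\to R$ is an isomorphism, (i) and (ii) hold, and the surjection $S\otimes\mathcal P\to\operatorname{gr}R$ maps a basis to a basis.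
\end{proof}

\subsection*{Two quotients of $R$}
Let $E$ be the ideal of $R$ generated by the $u_{ij}$. By (ii), $R/E=S$, so $E$ has the basis $t^\alpha u^\beta$, $|\beta|\ge1$. Let $D=S_+E$. It is an ideal with basis $t^\alpha u^\beta$, $|\alpha|,|\beta|\ge1$, and it contains all $t^\alpha u_{A_1}\cdots u_{A_l}$ with $|\alpha|,l\ge1$. The right sides of \eqref{eq:R1}, \eqref{eq:R2} lie in $D$, and the $u^\beta$ are independent modulo $D$. Hence
\begin{equation}\label{eq:RD}
\text{the homomorphism }K[y]\to R/D,\ y_{ij}\mapsto u_{ij},\text{ is well defined and has kernel }\mathrm{Pl}.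
\end{equation}
Next let $\Xi=K[z_1,z_2,\dots]/(z_1^2,z_2^2,\dots)$, with basis $z_N=\prod_{i\in N}z_i$, $N$ finite. There is a homomorphism
\[
\chi:R\to\Xi,\qquad t_i\mapsto z_i,\quad u_{ij}\mapsto z_iz_j .
\]
By (ii) we only need $z_i^2=0$ and the two relations: the sides of \eqref{eq:R1} go to $0$ and $4z_iz_jz_kz_l=0$, and both sides of \eqref{eq:R2} go to $3z_iz_jz_kz_l$. A product $t^\alpha u_{A_1}\cdots u_{A_l}$ with nondegenerate pairs is sent to $z_N$ if its multidegree is multilinear with support $N$, and to $0$ otherwise.

\section{The ideal of long commutators}\label{sec:W}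

Let $V$ be the ideal of $B$ generated by $L^3$, and $W$ the ideal of $R$ generated by all $w_{ijk}$. If $\alpha$ is an exponent vector, $[v,x^\alpha,x]$ denotes the commutator in which the letters of the multiset $\alpha$ are inserted in some order. By \eqref{eq:rule} and \eqref{eq:w}, for any order,
\begin{equation}\label{eq:long}
\pi([x_i,x_j,x^\alpha,x_k])=t^\alpha w_{ijk}.
\end{equation}
Hence $\pi(B)\subseteq R$ and $\pi(V)\subseteq W$. Conversely, $W$ is spanned by the elements $u_{A_1}\cdots u_{A_r}\,t^\alpha w_{ijk}\,u_{A_{r+1}}\cdots u_{A_s}$, which lie in $\pi(V)$ by \eqref{eq:long}. So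
\begin{equation}\label{eq:piV}
\pi(V)=W .
\end{equation}
This is the reason for introducing $R$: although $\pi(B)$ is smaller than $R$, its ideal $\pi(V)$ is an ideal of $R$, and in particular an $S$-module.

For each finite set $N$ of indices with $|N|\ge3$ fix a $2$-subset $A\subset N$ and put $m_N=t^{N\setminus A}u_A$.

\begin{lemma}\label{lem:W}
A product $m=t^\alpha u_{A_1}\cdots u_{A_l}$ with $|\alpha|,l\ge1$ is congruent modulo $W$ to $0$ if some letter occurs twice in $\alpha,A_1,\dots,A_l$, and to $m_N$ if its multidegree is multilinear with support $N$. Consequently $W=D\cap\ker\chi$, and the classes of the $m_N$ form a basis of $D/W$.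
\end{lemma}

\begin{proof}
Modulo $W$ the $u$'s commute, by Lemma~\ref{lem:rel}, and $t_iu_{jk}\equiv t_ju_{ik}$ for all $i,j,k$, by \eqref{eq:w}.

(a) \emph{The class of $m$ is invariant under all permutations of its letters among the $|\alpha|+2l$ positions.} A letter of $\alpha$ may be exchanged with a letter of any $A_r$. A letter $p$ of $A_r$ and a letter $q$ of $A_s$ are transposed by three such exchanges, using a letter $c$ of $\alpha$ (here $|\alpha|\ge1$ is needed): at the positions $(\alpha,A_r,A_s)$ we pass through $(c,p,q)\to(p,c,q)\to(q,c,p)\to(c,q,p)$. Exchanging two letters of $\alpha$, or the two letters of one $A_r$, changes nothing.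

(b) \emph{If a letter repeats, then $m\equiv0$}, since by (a) we may make $A_1$ degenerate.

(c) \emph{If $m$ is multilinear and $l\ge2$}, write $m=u_{ij}u_{kl'}m'$ with $m'\in S_+R$ a product, and multiply \eqref{eq:R2} for $i,j,k,l'$ by $m'$. By (a) the three products on the left are congruent to $m$, and the three on the right are congruent to one product $m''$ on the same letters with $l-1$ factors $u$. So $3m\equiv3m''$, that is, $m\equiv m''$. We reach $l=1$, where $m\equiv m_N$ by (a).

By \eqref{eq:w}, $w_{ijk}\in D$ and $\chi(w_{ijk})=2z_iz_jz_k=0$, so $W\subseteq D\cap\ker\chi$. Every element of $D$ is congruent to a combination of the $m_N$, and the images $\chi(m_N)=z_N$ are independent. This gives the last two claims.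
\end{proof}

For example, in multidegree $\{1,2,3\}$ the space $D$ has the basis $t_1u_{23},t_2u_{13},t_3u_{12}$, and $W$ is the plane where the sum of the coordinates vanishes. It contains $w_{123}$ and $w_{132}$ but not the determinant $d_{123}$.

\subsection*{Reduction to $V$}
For an ideal $\mathfrak h$ of a Lie algebra $\mathfrak g$, the quotient of $U(\mathfrak g)$ by the ideal generated by $\mathfrak h$ is $U(\mathfrak g/\mathfrak h)$. Since $L'/L^3$ is abelian with basis $x_{ij}$, $i<j$, we get $B/V=K[y]$ with $x_{ij}\mapsto y_{ij}$. The map $\pi$ induces $K[y]=B/V\to R/W$, $y_{ij}\mapsto u_{ij}$; let $J$ be its kernel. By Lemma~\ref{lem:W} and \eqref{eq:RD},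
\begin{equation}\label{eq:J}
J=\mathrm{Pl}\cap\ker\bar\chi,\qquad\text{where }\bar\chi:K[y]\to\Xi,\ y_{ij}\mapsto z_iz_j .
\end{equation}
Note that $p_Q\notin J$, because $\bar\chi(p_Q)=3z_Q=z_Q$.

\begin{lemma}\label{lem:J}
The ideal $J$ is generated by multihomogeneous elements of degree at most $8$.
\end{lemma}

\begin{proof}
$\mathrm{Pl}$ is spanned by the $mp_Q$ with $m$ a monomial, and $\bar\chi(mp_Q)$ is $0$ if a letter repeats in $mp_Q$ and is $z_N$ if $mp_Q$ is multilinear with support $N$. Hence $J$ is spanned by (i) the $mp_Q$ with a repeated letter and (ii) the differences $mp_Q-m'p_{Q'}$ of multilinear terms with the same support.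

(i) The repeated letter lies in $Q$ and in a factor $y$ of $m$, or in two factors $y,y'$ of $m$. Then $mp_Q$ is a multiple of $yp_Q\in J$, of degree $6$, or of $yy'p_Q\in J$, of degree $8$.

(ii) The pair $(m',Q')$ arises from $(m,Q)$ by a permutation of the support, hence by a sequence of transpositions, so we may assume that it arises by one transposition $\tau$. Call $Q$ and the index sets of the factors of $m$ \emph{blocks}. If $\tau$ exchanges two letters of one block, the difference is $0$. Otherwise $\tau$ changes exactly two blocks, and the difference is a multiple of $yp_Q-y^\tau p_{\tau Q}\in J$, of degree $6$, or of $(yy'-(yy')^\tau)p_Q\in J$, of degree $8$.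
\end{proof}

\begin{proposition}\label{prop:reduce}
$T\cap B\subseteq(I\cap B)+(V\cap T)$.
\end{proposition}

\begin{proof}
Let $g\in J$ be multihomogeneous of degree at most $8$, and lift it to $\tilde g\in B$ of the same multidegree. Then $\pi(\tilde g)\in W$, so by \eqref{eq:piV} there is $\omega\in V$ of the same multidegree with $\tilde g-\omega\in\ker\pi$. Thus $\tilde g-\omega\in I\cap B$, and its image in $K[y]$ is $g$. The image of $I\cap B$ in $K[y]$ is an ideal, so by Lemma~\ref{lem:J} it contains $J$. If $f\in T\cap B$, the image of $f$ in $K[y]$ lies in $J$; so $f=h+\omega$ with $h\in I\cap B$, $\omega\in V$, and $\omega=f-h\in T$.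
\end{proof}

It remains to prove $V\cap T\subseteq I$.

\section{A presentation of $W$ in degree at most seven}\label{sec:pres}

The plan is to show that $V/(V\cap I)\to W$ is injective by comparing both sides with a free module. First, $W$ is generated by the $w_{ijk}$ as a \emph{left} $R$-module: as $w_{ijk}=t_ku_{ij}+d_{ijk}$ with $d_{ijk}$ scalar,
\[
[w_{ijk},u_{lm}]=t_k[u_{ij},u_{lm}]=t_kt_lw_{ijm}+t_kt_mw_{ijl},
\]
so $\sum Rw_{ijk}$ is closed under right multiplication. Let $F$ be the free left $R$-module on symbols $\tilde w_{ijk}$, one for each triple $(i,j,k)$, of multidegree $e_i+e_j+e_k$, and let $\varphi:F\to W$, $\tilde w_{ijk}\mapsto w_{ijk}$.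

\begin{proposition}\label{prop:pres}
The left $R$-module $\ker\varphi$ is generated by its multihomogeneous elements of degree at most $7$.
\end{proposition}

There are infinitely many generators and $R$ is not commutative, so we argue explicitly: we compute relations in the commutative algebra $\operatorname{gr}R=S\otimes\mathcal P$ and then lift them. Let $\mathcal W_l\subseteq S\otimes\mathcal P_l$ be the space of symbols in $u$-degree $l$ of elements of $W\cap R_{\le l}$, and $\mathcal W=\bigoplus_l\mathcal W_l$, an ideal of $S\otimes\mathcal P$. Let $G_{ijk}=t_in_{jk}+t_jn_{ik}\in\mathcal W_1$ be the symbol of $w_{ijk}$.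

\begin{lemma}\label{lem:grW}
\begin{enumerate}
\item[(i)] $\mathcal W_0=0$, and $\mathcal W_l=S_+\otimes\mathcal P_l$ for $l\ge2$.
\item[(ii)] $\mathcal W_1$ consists of the combinations of the linearly independent monomials $t^\alpha n_A$ ($|\alpha|\ge1$, $A$ nondegenerate) such that in each multilinear multidegree the sum of the coefficients is $0$.
\item[(iii)] The $G_{ijk}$ generate $\mathcal W$ as an $S\otimes\mathcal P$-module.
\end{enumerate}
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:R}, $D\cap R_{\le l}$ has the basis $t^\alpha u^\beta$ with $|\alpha|\ge1$, $1\le|\beta|\le l$. As $W\subseteq D$, we get $\mathcal W_0=0$ and $\mathcal W_l\subseteq S_+\otimes\mathcal P_l$. For $l\ge2$ each $t^\alpha u^\beta$ with $|\alpha|\ge1$, $|\beta|=l$ is congruent modulo $W$ to $0$ or to some $m_N\in R_{\le1}$, so its symbol $t^\alpha n^\beta$ lies in $\mathcal W_l$. Part (ii) restates $W\cap R_{\le1}=D\cap R_{\le1}\cap\ker\chi$.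

(iii) Let $\mathcal N\subseteq\mathcal W$ be the submodule generated by the $G_{ijk}$. Modulo $\mathcal N$ we have $t_in_{jk}\equiv t_jn_{ik}$, so steps (a) and (b) in the proof of Lemma~\ref{lem:W} apply to the monomials $m=t^\alpha n_{A_1}\cdots n_{A_l}$, $|\alpha|,l\ge1$. If $m$ is multilinear and $l\ge2$, the Pl\"ucker relation and (a) give $3m\equiv0$. So $m\in\mathcal N$ unless $l=1$ and $m$ is multilinear, and in that case all monomials of the same multidegree are congruent. By (i) and (ii), $\mathcal W\subseteq\mathcal N$.
\end{proof}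

Filter $F$ by $F_{\le l}=\bigoplus R_{\le l-1}\tilde w_{ijk}$. Then $F_{\le0}=0$, $\varphi(F_{\le l})\subseteq W\cap R_{\le l}$, and $\mathcal F=\operatorname{gr}F$ is the free $S\otimes\mathcal P$-module on the $\tilde w_{ijk}$, placed in $u$-degree $1$. The induced map $\operatorname{gr}\varphi:\mathcal F\to\mathcal W$ sends $\tilde w_{ijk}$ to $G_{ijk}$ and is onto by Lemma~\ref{lem:grW}(iii). It preserves the $u$-degree and the multidegree; an element homogeneous for both is called \emph{bihomogeneous}.

\begin{lemma}\label{lem:syz}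
The kernel of $\operatorname{gr}\varphi$ is generated by bihomogeneous elements of degree at most $7$.
\end{lemma}

\begin{proof}
Let $\hat{\mathcal W}$ be the quotient of $\mathcal F$ by the submodule generated by these elements. The induced surjection $\hat{\mathcal W}\to\mathcal W$ is bijective in degrees at most $7$, and we must show that it is injective. For $e\in\mathcal W(\nu)$ with $|\nu|\le7$ let $\hat e\in\hat{\mathcal W}(\nu)$ be its unique preimage. The map $e\mapsto\hat e$ is linear, $\hat G_{ijk}$ is the class of $\tilde w_{ijk}$, and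
\begin{equation}\label{eq:hat}
c\,\hat e=\widehat{ce}\qquad\text{if $c\in S\otimes\mathcal P$ is multihomogeneous and }\deg c+\deg e\le7 .
\end{equation}
So every relation that holds in $\mathcal W$ in degree at most $7$ may be used in $\hat{\mathcal W}$. In each $u$-degree and multidegree we look for a spanning set of $\hat{\mathcal W}$ whose image is independent. We have $\hat{\mathcal W}_0=0$.

\emph{$u$-degree $l\ge2$.} For an index $i$ and pairs $A,A'$ let $H_{i;A;A'}=t_in_An_{A'}\in\mathcal W_2$, of degree $5$. The space $\hat{\mathcal W}_l$ is spanned by the elements $t^\gamma n_{A_1}\cdots n_{A_{l-1}}\hat G_{ijk}$, and $n_{A}\hat G_{ijk}=\hat H_{i;A;jk}+\hat H_{j;A;ik}$ by \eqref{eq:hat}. So $\hat{\mathcal W}_l$ is spanned by the elements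
\begin{equation}\label{eq:Hspan}
t^{\alpha-e_i}\prod_{r\ne p,q}n_{A_r}\cdot\hat H_{i;A_p;A_q},\qquad \alpha_i\ge1,\ p\ne q,\ A_1,\dots,A_l\text{ nondegenerate}.
\end{equation}
By \eqref{eq:hat},
\[
\hat H_{i;A;A'}=\hat H_{i;A';A},\qquad t_j\hat H_{i;A;A'}=t_i\hat H_{j;A;A'},\qquad n_{A''}\hat H_{i;A;A'}=n_{A'}\hat H_{i;A;A''}
\]
(degrees $5$, $6$, $7$). The second relation changes $i$, and the first and third connect any two choices of $(p,q)$. So \eqref{eq:Hspan} depends only on the monomial $t^\alpha y_{A_1}\cdots y_{A_l}$, and we obtain a surjective linear map $S_+\otimes K[y]_l\to\hat{\mathcal W}_l$, where $K[y]_l$ is spanned by the monomials with $l$ factors. It kills $t^\alpha mp_Q$, $Q=\{a,b,c,d\}$: choose $A_p,A_q$ to be the factors coming from $p_Q$ and use $\hat H_{i;ab;cd}+\hat H_{i;ac;bd}+\hat H_{i;ad;bc}=0$ (degree $5$). By Lemma~\ref{lem:plucker} the map factors through $S_+\otimes\mathcal P_l$, and the composition $S_+\otimes\mathcal P_l\to\hat{\mathcal W}_l\to\mathcal W_l=S_+\otimes\mathcal P_l$ is the identity. As the first map is onto, the second is injective.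

\emph{$u$-degree $1$, $\mu$ multilinear with support $N$.} The space $\hat{\mathcal W}_1(\mu)$ is spanned by the $t^{N\setminus\{i,j,k\}}\hat G_{ijk}$ with distinct $i,j,k\in N$. Single monomials do not lie in $\mathcal W_1$ here, so we work with differences. For $2$-subsets $A\ne A'$ of $N$ the element $\delta_{A,A'}=t^{A'\setminus A}n_A+t^{A\setminus A'}n_{A'}$ lies in $\mathcal W_1(A\cup A')$, of degree $3$ or $4$. Put $\langle A,A'\rangle=t^{N\setminus(A\cup A')}\hat\delta_{A,A'}$ and $\langle A,A\rangle=0$. Then
\[
\langle A,A'\rangle+\langle A',A''\rangle+\langle A'',A\rangle=0 .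
\]
If two of the sets coincide, this is the symmetry of $\langle\ ,\ \rangle$. Otherwise let $M=A\cup A'\cup A''$, $|M|\le6$; by \eqref{eq:hat} the three terms are $t^{N\setminus M}$ times the preimages of the pairwise sums of $t^{M\setminus A}n_A$, $t^{M\setminus A'}n_{A'}$, $t^{M\setminus A''}n_{A''}$, and these sums add up to $0$. Since $G_{ijk}=\delta_{\{j,k\},\{i,k\}}$, the spanning elements are of the form $\langle A,A'\rangle=\langle A,A_0\rangle+\langle A',A_0\rangle$ for a fixed $A_0$. So the $\langle A,A_0\rangle$, $A\ne A_0$, span, and their images $t^{N\setminus A}n_A+t^{N\setminus A_0}n_{A_0}$ are independent.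

\emph{$u$-degree $1$, $\mu$ not multilinear.} Fix $r$ with $\mu_r\ge2$. For a nondegenerate pair $A=\{j,k\}$ with $e_j+e_k\le\mu$ let $\nu_A\le\mu$ be the join of $e_j+e_k$ and $2e_r$. It has degree $3$ or $4$ and is not multilinear, so $\epsilon_A=t^{\nu_A-e_j-e_k}n_A\in\mathcal W_1(\nu_A)$. Put $\lambda(A)=t^{\mu-\nu_A}\hat\epsilon_A$, and $\lambda(A)=0$ for degenerate $A$. Let $t^\gamma\hat G_{ijk}$ be a spanning element of $\hat{\mathcal W}_1(\mu)$ and let $\nu\le\mu$ be the join of $e_i+e_j+e_k$ and $2e_r$, so $|\nu|\le5$. In $\mathcal W_1(\nu)$,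
\[
t^{\nu-e_i-e_j-e_k}G_{ijk}=t^{\nu-e_j-e_k}n_{jk}+t^{\nu-e_i-e_k}n_{ik},
\]
and a summand with nondegenerate pair $A$ equals $t^{\nu-\nu_A}\epsilon_A$, because $\nu_A\le\nu$. Taking preimages by \eqref{eq:hat} and multiplying by $t^{\mu-\nu}$ gives $t^\gamma\hat G_{ijk}=\lambda(\{j,k\})+\lambda(\{i,k\})$. So the $\lambda(A)$ with $A=\{j,k\}$ nondegenerate span, and their images $t^{\mu-e_j-e_k}n_A$ are independent.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:pres}]
All filtrations and maps respect multidegrees. First, $\varphi(F_{\le l}(\mu))=(W\cap R_{\le l})(\mu)$, by induction on $l$: for $l=0$ both sides vanish; and given $\omega$ on the right side, the surjectivity of $\operatorname{gr}\varphi$ yields $f\in F_{\le l}(\mu)$ such that $\varphi(f)$ and $\omega$ have the same symbol, so $\omega-\varphi(f)\in W\cap R_{\le l-1}$.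

Let $\sigma\in\ker\operatorname{gr}\varphi$ have $u$-degree $l$ and multidegree $\mu$. Choose $f\in F_{\le l}(\mu)$ with symbol $\sigma$. Then $\varphi(f)\in W\cap R_{\le l-1}$, so $\varphi(f)=\varphi(f')$ with $f'\in F_{\le l-1}(\mu)$, and $\kappa_\sigma=f-f'\in\ker\varphi$ has multidegree $\mu$ and symbol $\sigma$.

We show by induction on $l$ that every $z\in\ker\varphi\cap F_{\le l}$ lies in the submodule generated by the $\kappa_\sigma$ with $\deg\sigma\le7$. For $l=0$, $z=0$. In general the symbol of $z$ in $u$-degree $l$ lies in $\ker\operatorname{gr}\varphi$, so by Lemma~\ref{lem:syz} it equals $\sum_\tau c_\tau\sigma_\tau$ with bihomogeneous $\sigma_\tau\in\ker\operatorname{gr}\varphi$ of degree at most $7$ and $u$-degree $l_\tau$, and $c_\tau\in S\otimes\mathcal P_{l-l_\tau}$. Choose $\tilde c_\tau\in R_{\le l-l_\tau}$ with symbol $c_\tau$. Then $z-\sum_\tau\tilde c_\tau\kappa_{\sigma_\tau}\in\ker\varphi\cap F_{\le l-1}$.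
\end{proof}

\section{Lifting the presentation to the free algebra}\label{sec:lift}

Let $\bar V=V/(V\cap I)$, a left $B$-module, and let $\bar\pi:\bar V\to W$ be induced by $\pi$. We construct a surjection $\Psi$ in
\[
F\xrightarrow{\ \Psi\ }\bar V\xrightarrow{\ \bar\pi\ }W,\qquad\bar\pi\Psi=\varphi,
\]
that turns $u_A$ into left multiplication by $x_A$ and $t_i$ into insertion of $x_i$, and we show $\Psi(\ker\varphi)=0$. The difficulty is that we do not know in advance that insertion of a letter is a well-defined operation on $\bar V$, so $\Psi$ is only $K$-linear, and multiples of small relations by $t^\alpha$ need the argument of Example~\ref{ex:model}. In this section $\equiv$ means congruence modulo $I=T^{(9)}$.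

\subsection*{The identities used}
For indices $i,j,k,l$ let $p_{ijkl}=x_{ij}x_{kl}+x_{ik}x_{jl}+x_{il}x_{jk}\in B$. To treat \eqref{eq:R1} and \eqref{eq:R2} together, let $Z$ denote either $[x_{ij},x_{kl}]$ or $p_{ijkl}$, and write the right side of the corresponding relation as $\sum_\nu t_{a_\nu}t_{b_\nu}u_{A_\nu}$ (four or three terms). By Lemma~\ref{lem:rel}, $\pi(Z)=\sum_\nu t_{a_\nu}t_{b_\nu}u_{A_\nu}$ is a scalar matrix.

\begin{lemma}\label{lem:ids}
For all $u,u',v\in L'$, all letters $x,y,q$ and all indices,
\begin{align}
[[u,u'],x]&\equiv0,\qquad[p_{ijkl},x]\equiv0,\tag{I1}\label{I1}\\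
[v,y,q,x]&\equiv[v,q,y,x],\tag{I2}\label{I2}\\
[u,y,q][v,x]&\equiv[u,q][v,y,x],\tag{I3}\label{I3}\\
[x_i,x_j,x_k][v,x]&\equiv x_{jk}[v,x_i,x]+x_{ik}[v,x_j,x],\tag{I4}\label{I4}\\
Z\,[v,x]&\equiv\textstyle\sum_\nu x_{A_\nu}[v,x_{a_\nu},x_{b_\nu},x],\tag{I5}\label{I5}\\
\textstyle\sum_\nu[x_{A_\nu},u]\,[v,x_{a_\nu},x_{b_\nu},x]&\equiv0,\tag{I6}\label{I6}\\
\Delta(v;y,q,x)&\equiv[v,y,q,x]+[y,q][v,x],\tag{I7}\label{I7}\\
[[u,q],u']\,[v,y,x]&\equiv[[u,y],u']\,[v,q,x].\tag{I8}\label{I8}
\end{align}
\end{lemma}

\begin{proof}
Suppose first that each of $u,u',v$ is a commutator of two letters and that all letters involved are distinct. The degrees are then $5,5,7,6,7,9,5,9$ in the order listed, and all polynomials are proper, so it suffices to check that $\pi$ takes the same value on both sides. We drop $\pi$ from the notation and write $t_y$ for the trace of the matrix attached to $y$. \eqref{I1}: $[u,u']$ and $p_{ijkl}$ have scalar values. \eqref{I2}: both sides are $t_yt_q[v,x]$. \eqref{I3}: both sides are $t_y[u,q][v,x]$. \eqref{I4}: by \eqref{eq:w} and \eqref{eq:rule} both sides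 are $(t_iu_{jk}+t_ju_{ik})[v,x]$. \eqref{I5}: the right side is $\sum_\nu t_{a_\nu}t_{b_\nu}u_{A_\nu}[v,x]$. \eqref{I6}: the left side is $[\pi(Z),u][v,x]=0$. \eqref{I7} is \eqref{eq:Delta}. \eqref{I8}: $[[u,q],u']=t_q[u,u']$ by \eqref{eq:traceless}, so both sides are $t_yt_q[u,u'][v,x]$.

Now apply endomorphisms. Substituting letters for letters allows coinciding letters. If $v=[z_1,z_2]$, substitute $z_1\mapsto\ell\in L$ and $z_2\mapsto x_i$; the elements $[\ell,x_i]$ span $L'$ and the congruences are linear in $v$. The same applies to $u$ and $u'$.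
\end{proof}

We record four consequences. By \eqref{I1}, the elements of $[L',L']$ and the $p_{ijkl}$, in particular all $Z$, commute with the letters modulo $I$, hence are central modulo $I$. So the Leibniz rule gives, for $\ell,g_1,\dots,g_r\in L'$,
\begin{equation}\label{eq:central}
[\ell,g_1\cdots g_r]\equiv\sum_jg_1\cdots\widehat{g_j}\cdots g_r\,[\ell,g_j],
\end{equation}
where the hat means omission. By \eqref{I2}, the class of $[v,x^\alpha,x]$, $v\in L'$, does not depend on the order of the letters of $\alpha$: two adjacent letters are preceded by an element of $L'$ and followed by a letter. Finally, $[u,[y,q]]=[u,y,q]+[u,q,y]$ and \eqref{I3} give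
\begin{equation}\label{eq:I9}
[u,[y,q]]\,[v,x]\equiv[u,q][v,y,x]+[u,y][v,q,x].
\end{equation}

\subsection*{The map $\Psi$}

\begin{lemma}\label{lem:Psi}
There is a $K$-linear map $\Psi:F\to\bar V$ with
\[
\Psi(t^\alpha u_{A_1}\cdots u_{A_r}\tilde w_{ijk})=x_{A_1}\cdots x_{A_r}[x_i,x_j,x^\alpha,x_k]
\]
for all sequences of pairs $A_1,\dots,A_r$. It satisfies $\Psi(u_Af)=x_A\Psi(f)$ and $\bar\pi\Psi=\varphi$, and it is surjective.
\end{lemma}

\begin{proof}
\emph{Existence.} Let $R^\circ$ be the free $S$-algebra on the $u_{ij}=u_{ji}$, $i\ne j$, with $u_{ii}=0$. The formula defines a linear map $\Psi^\circ$ on $\bigoplus R^\circ\tilde w_{ijk}$. By Proposition~\ref{prop:R}(ii) we must show that $\Psi^\circ$ kills $t^\alpha f\rho g\,\tilde w_{ijk}$, where $f,g$ are products of $u$'s and $\rho$ is the sum of the two sides of \eqref{eq:R1} or \eqref{eq:R2}. The factor $f$ becomes a left multiplication, so let $f=1$. Let $Z$ correspond to $\rho$, let $g_1,\dots,g_r\in L'$ be the commutators $x_A$ corresponding to the factors of $g$, write $g$ also for $g_1\cdots g_r$, and put $v=[x_i,x_j,x^\alpha]$,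 $x=x_k$. The image is represented by
\[
Zg[v,x]+\sum_\nu x_{A_\nu}g\,[v,x_{a_\nu},x_{b_\nu},x].
\]
Since $Z$ is central modulo $I$ and $x_{A_\nu}g=gx_{A_\nu}+[x_{A_\nu},g]$, by \eqref{eq:central} this is congruent to
\[
g\Bigl(Z[v,x]+\sum_\nu x_{A_\nu}[v,x_{a_\nu},x_{b_\nu},x]\Bigr)+\sum_jg_1\cdots\widehat{g_j}\cdots g_r\sum_\nu[x_{A_\nu},g_j][v,x_{a_\nu},x_{b_\nu},x],
\]
which is $\equiv0$ by \eqref{I5} and \eqref{I6}. The formula for $\Psi(u_Af)$ holds by definition, and $\bar\pi\Psi=\varphi$ by \eqref{eq:long}.

\emph{Surjectivity.} As $[L^3,L']\subseteq L^3$, the left ideal $BL^3$ is two-sided, so $V=BL^3$ is spanned by products $\ell_1\cdots\ell_r[v,x]$, where $\ell_i,v$ are left-normed commutators of length at least $2$ and $x$ is a letter. The image of $\Psi$ is spanned by the classes of the $x_{A_1}\cdots x_{A_r}[v,x]$; it contains all $[v,x]$ and is stable under left multiplication by the $x_A$. It suffices to show that it is stable under left multiplication by $\ell\in L^3$. By \eqref{eq:central},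
\[
\ell\,x_{A_1}\cdots x_{A_r}[v,x]\equiv x_{A_1}\cdots x_{A_r}\,\ell[v,x]+\sum_jx_{A_1}\cdots\widehat{x_{A_j}}\cdots x_{A_r}\,[\ell,x_{A_j}][v,x]
\]
with $[\ell,x_{A_j}]\in L^3$. So it is enough that $\ell[v,x]\in\operatorname{im}\Psi$ for $\ell=[x_a,x_b,x^\gamma,x_c]$. By \eqref{I3} the letters of $\gamma$ can be moved, the last one first, into the second factor; then \eqref{I4} applies:
\[
\ell[v,x]\equiv[x_a,x_b,x_c][v,x^\gamma,x]\equiv x_{bc}[v,x^\gamma,x_a,x]+x_{ac}[v,x^\gamma,x_b,x]\in\operatorname{im}\Psi.\qedhere
\]
\end{proof}

\subsection*{Inserting letters}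
When $yq$ is substituted in $f[v,y,x]$, moving $y$ and $q$ to the left across $f$ creates the terms $[f,q][v,y,x]+[f,y][v,q,x]$, and moving $[y,q]$ across $f$ creates $[f,[y,q]][v,x]$. These errors cancel.

\begin{lemma}\label{lem:cancel}
Let $f=u_1\cdots u_r$ with $u_j\in L'$, let $v\in L'$, and let $x,y,q$ be letters. Then
\[
[f,[y,q]]\,[v,x]\equiv[f,q][v,y,x]+[f,y][v,q,x].
\]
\end{lemma}

\begin{proof}
Since $[f,\cdot]=\sum_ju_1\cdots u_{j-1}[u_j,\cdot]u_{j+1}\cdots u_r$, it suffices to show, for $g=u_{j+1}\cdots u_r$, that
\[
[u_j,[y,q]]\,g\,[v,x]\equiv[u_j,q]\,g\,[v,y,x]+[u_j,y]\,g\,[v,q,x].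
\]
The left side is $\equiv g[u_j,[y,q]][v,x]$, because $[u_j,[y,q]]\in[L',L']$. By \eqref{eq:central} for $\ell=[u_j,q]$ and $\ell=[u_j,y]$, the right side is congruent to
\[
g\bigl([u_j,q][v,y,x]+[u_j,y][v,q,x]\bigr)+\sum_{i>j}g_{\hat\imath}\bigl([[u_j,q],u_i][v,y,x]+[[u_j,y],u_i][v,q,x]\bigr),
\]
where $g_{\hat\imath}$ is $g$ with $u_i$ omitted. The sum over $i$ is $\equiv0$ by \eqref{I8}, and the remaining terms agree by \eqref{eq:I9}.
\end{proof}

\begin{lemma}\label{lem:insert}
If $\kappa\in\ker\varphi$ is multihomogeneous of degree at most $7$, then $\Psi(t^\alpha\kappa)=0$ for every $\alpha$.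
\end{lemma}

\begin{proof}
Induction on $|\alpha|$; the step uses two consecutive values, so we start with $|\alpha|\le1$. Then $\Psi(t^\alpha\kappa)$ is represented by an element of $V$ of degree at most $8$ which $\pi$ maps to $t^\alpha\varphi(\kappa)=0$, and such an element lies in $I$.

Assume the lemma for $|\alpha|\le s$, $s\ge1$, and let $|\alpha'|=s-1$. Write $\kappa$ as a finite sum $\sum_m\theta_mt^{\alpha_m}u_{A_{m1}}\cdots u_{A_{mr_m}}\tilde w_{i_mj_mk_m}$ with $\theta_m\in K$, and put
\[
f_m=x_{A_{m1}}\cdots x_{A_{mr_m}},\qquad v_m=[x_{i_m},x_{j_m},x^{\alpha_m},x^{\alpha'}]\in L'.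
\]
We suppress the index $m$ and write $x$ for $x_{k_m}$. Let $y,q$ be two distinct letters that occur in none of these expressions. The polynomial $G(y)=\sum\theta f[v,y,x]$ represents $\Psi(t^{\alpha'}t_y\kappa)=0$, so $G(y)\in I$, and $G(q),G(yq)\in I$ because $I$ is a T-ideal. By \eqref{eq:leibniz}, with $fq=qf+[f,q]$ and $fy=yf+[f,y]$,
\[
G(yq)+qG(y)+yG(q)=\sum\theta\bigl\{[f,q][v,y,x]+[f,y][v,q,x]+f\Delta(v;y,q,x)\bigr\}.
\]
The left side lies in $I$. By \eqref{I7} and $f[y,q]=[y,q]f+[f,[y,q]]$,
\[
f\Delta(v;y,q,x)\equiv f[v,y,q,x]+[y,q]f[v,x]+[f,[y,q]][v,x],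
\]
so Lemma~\ref{lem:cancel} leaves
\[
\sum\theta f[v,y,q,x]+[y,q]\sum\theta f[v,x]\equiv0 .
\]
The sum $\sum\theta f[v,x]$ represents $\Psi(t^{\alpha'}\kappa)=0$, so it lies in $I$, and therefore $\sum\theta f[v,y,q,x]\in I$. Substituting arbitrary letters $x_a,x_b$ for $y,q$ gives $\Psi(t^{\alpha'}t_at_b\kappa)=0$, and every $\alpha$ with $|\alpha|=s+1$ has the form $\alpha'+e_a+e_b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:pres}, $\ker\varphi$ is spanned by elements $u_{A_1}\cdots u_{A_r}t^\alpha\kappa$ with $\kappa\in\ker\varphi$ multihomogeneous of degree at most $7$. By Lemmas~\ref{lem:Psi} and~\ref{lem:insert}, $\Psi$ sends such an element to $x_{A_1}\cdots x_{A_r}\Psi(t^\alpha\kappa)=0$. If $\omega\in\bar V$ and $\bar\pi(\omega)=0$, write $\omega=\Psi(f)$; then $\varphi(f)=\bar\pi\Psi(f)=0$, so $\omega=0$. Thus $\bar\pi$ is injective, that is, $V\cap T=V\cap\ker\pi\subseteq I$. By Proposition~\ref{prop:reduce}, $T\cap B\subseteq I$, and by Lemma~\ref{lem:proper}, $T=I=T^{(9)}$.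
\end{proof}

Identities of degree $9$ were used only in \eqref{I6} and \eqref{I8}; identities of degree $8$ appear in Proposition~\ref{prop:reduce} and at the start of the induction in Lemma~\ref{lem:insert}.

\section{Field of definition, codimensions and the lower bound}\label{sec:supp}

\subsection*{Proof of Theorem~\ref{thm:supp}(a)}
Since $K$ is infinite, the space $T\cap K\langle x_1,\dots,x_9\rangle_{\deg\le9}$ is the kernel of the evaluation at nine matrices whose $36$ entries are independent commuting indeterminates. This linear map is obtained by extension of scalars from the corresponding map over $\mathbb F_2$, so an $\mathbb F_2$-basis of the kernel of the latter is a $K$-basis of the kernel of the former. It does not depend on $K$, and it generates $T^{(9)}=T$.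

\subsection*{Proof of Theorem~\ref{thm:supp}(c)}
Let $\gamma_n$ be the dimension of $\pi(B)\cong B/(T\cap B)$ in a multilinear multidegree with $n$ letters; renaming letters shows that it depends only on $n$. By \eqref{eq:PBW} and Lemma~\ref{lem:proper}, $c_n=\sum_k\binom nk\gamma_k$. By \eqref{eq:piV} and the definition of $J$,
\begin{equation}\label{eq:dims}
\dim\pi(B)(\mu)=\dim W(\mu)+\dim(K[y]/J)(\mu)\qquad\text{for every }\mu .
\end{equation}
The multilinear standard monomials on $2l$ letters are the standard $2\times l$ tableaux; marking the $i_r$ as up-steps and the $j_r$ as down-steps identifies them with Dyck paths, so there are $C_l$ of them. Put $M_n=\sum_{l\ge0}\binom n{2l}C_l$ and consider multilinear multidegrees with $n\ge3$ letters. The basis of $D$ has $\sum_{l\ge1,\,2l<n}\binom n{2l}C_l$ elements, and $W$ has codimension $1$ in $D$ by Lemma~\ref{lem:W}. For odd $n$ the component of $K[y]$ vanishes, so $\gamma_n=(M_n-1)-1$. For even $n\ge4$ the component of $K[y]/\mathrm{Pl}$ has dimension $C_{n/2}$ and that of $\mathrm{Pl}/J$ has dimension $1$ by \eqref{eq:J},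 so $\gamma_n=(M_n-1-C_{n/2})-1+(C_{n/2}+1)=M_n-1$. Also $\gamma_0=1$, $\gamma_1=0$, $\gamma_2=1$, while $M_0=M_1=1$, $M_2=2$. Therefore $\gamma_k=M_k-1$ for even $k\ge2$, $\gamma_k=M_k-2$ for odd $k\ge3$, and these formulas have to be corrected by $+1$ at $k=0$ and at $k=1$.

Now $\sum_k\binom nk\binom k{2l}=\binom n{2l}2^{n-2l}$, and Touchard's identity gives
\[
\sum_k\binom nkM_k=\sum_l\binom n{2l}2^{n-2l}C_l=C_{n+1}.
\]
To see the last equality, delete the first and the last step of a Dyck path with $2n+2$ steps and group the remaining $2n$ steps in consecutive pairs. Read $UU$ as an up-step, $DD$ as a down-step, and $UD$, $DU$ as level steps of two colors. The middle part stays at height at least $-1$ relative to its start if and only if its heights after an even number of steps, which are even, are nonnegative. So this is a bijection onto the Motzkin paths of length $n$ with two-colored level steps, which are counted by the middle sum ($2l$ is the number of steps that are not level). As $\sum_k\binom nk=2^n$ and $\sum_{k\text{ odd}}\binom nk=2^{n-1}$ for $n\ge1$,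
\[
c_n=C_{n+1}-2^n-2^{n-1}+1+n=C_{n+1}-3\cdot2^{n-1}+n+1 .
\]
For $n=1,2,3,4$ this gives $1,2,6,23$, to be compared with $n!=1,2,6,24$.

\subsection*{Proof of Theorem~\ref{thm:supp}(b)}
We show that $T^{(4)}$ is generated by $s_4$ and that $[p_{1234},x_5]$, which lies in $T$ by \eqref{eq:R2}, does not follow from $s_4$. Then $T\ne T^{(D)}$ for $D\le4$, and Theorem~\ref{thm:main} gives $5\le D\le9$ for the least $D$.

\emph{Step 1: $T^{(4)}$ is generated by $s_4$.} By Lemma~\ref{lem:proper}, $T^{(4)}$ is generated by the multihomogeneous elements of $\ker\pi$ of degree at most $4$. We use that Lie elements linear in a letter $x$ are spanned by left-normed commutators beginning with $x$, as repeated use of the Jacobi identity shows, and that $B$ has no nonconstant elements in a single letter. In degree $2$, $\pi(x_{12})=u_{12}\ne0$. In degree $3$ proper polynomials are Lie elements. Multidegree $(1,1,1)$ is spanned by $[x_1,x_2,x_3]$ and $[x_1,x_3,x_2]$, whose images $t_1u_{23}+t_2u_{13}$ and $t_1u_{23}+t_3u_{12}$ are independent; multidegree $(2,1)$ is spanned by $[x_2,x_1,x_1]\mapsto t_1u_{12}\ne0$.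 In degree $4$, by PBW, $B$ is spanned by Lie elements and by products $x_Ax_{A'}$, one for each unordered choice of $A,A'$. We compare with \eqref{eq:dims}, noting that in a multidegree of degree $4$ that is not multilinear $W=D$ (as $\chi$ vanishes there) and $J\subseteq\mathrm{Pl}$ is zero.
\begin{itemize}
\item $(2,1,1)$: $B$ is spanned by three commutators beginning with $x_2$ and by $x_{12}x_{13}$. The space $D$ has the basis $t_1^2u_{23},t_1t_2u_{13},t_1t_3u_{12}$, and $K[y]$ the basis $y_{12}y_{13}$. So $\dim B\le4=\dim\pi(B)$.
\item $(2,2)$: $B$ is spanned by $[x_1,x_2,x_1,x_2]=[x_1,x_2,x_2,x_1]$ (the sum is $[x_{12},x_{12}]=0$) and $x_{12}^2$. The bases are $t_1t_2u_{12}$ and $y_{12}^2$. So $\dim B\le2=\dim\pi(B)$.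
\item $(3,1)$: $B$ is spanned by $[x_2,x_1,x_1,x_1]\mapsto t_1^2u_{12}\ne0$.
\item $(1,1,1,1)$: $\dim B\le6+3=9$, and $\gamma_4=M_4-1=(1+6+2)-1=8$. So $\ker\pi$ has dimension at most $1$, and it contains $s_4\ne0$ by \eqref{eq:s4}.
\end{itemize}

\emph{Step 2: the proper multilinear consequences of $s_4$ of degree $5$.} Let $\{w,y,z,r,q\}=\{x_1,\dots,x_5\}$. The polynomial $s_4$ is symmetric, vanishes when $1$ is substituted for a letter, and is a Lie element by \eqref{eq:s4}. So the multilinear elements of degree $5$ of the T-ideal it generates are spanned by the $q\,s_4(w,y,z,r)$, the $s_4(w,y,z,r)\,q=q\,s_4+[s_4,q]$, and the $s_4(w,y,z,rq)$. From $s_4(w,y,z,r)=\sum_{\mathrm{cyc}(w,y,z)}[[w,y],[z,r]]$, $[z,rq]=[z,r]q+r[z,q]$ and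
\[
[[w,y],[z,r]q]=[[w,y],[z,r]]q+[z,r][w,y,q],\qquad[[w,y],r[z,q]]=r[[w,y],[z,q]]+[w,y,r][z,q]
\]
we get
\[
s_4(w,y,z,rq)=r\,s_4(w,y,z,q)+s_4(w,y,z,r)\,q+E'_{rq},\qquad E'_{rq}=\sum_{\mathrm{cyc}(w,y,z)}\bigl([z,r][w,y,q]+[w,y,r][z,q]\bigr).
\]
By \eqref{eq:PBW} the proper elements among these consequences are spanned by the Lie elements $[s_4,q]$ and the $E'_{rq}$. We work modulo Lie elements and name letters by their indices, writing $(abc)=[x_a,x_b,x_c]$ and $(de)=[x_d,x_e]$. By PBW, the multilinear part of $B$ modulo that of $L$ is
\[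
\bigoplus_{\{a,b,c\}}\operatorname{span}\{(abc),(bca),(cab)\}\otimes(de),\qquad\{d,e\}=\{1,\dots,5\}\setminus\{a,b,c\}.
\]
Each span has dimension $2$ by Step 1, so the Jacobi identity $(abc)+(bca)+(cab)=0$ is the only relation: two coefficient vectors in $K^3$ give the same element if and only if they differ by a constant vector. Since $(abc)=(bac)$, a commutator in the summand is determined by its last letter. The class of $E'_{rq}$ is
\[
E_{rq}=\sum_{\mathrm{cyc}(w,y,z)}\bigl((wyq)(zr)+(wyr)(zq)\bigr)=E_{qr},
\]
and by the Leibniz rule the class of $[p_{1234},x_5]$ is $\sum(ij5)(lm)$, summed over the six ordered pairs $(\{i,j\},\{l,m\})$ of complementary $2$-subsets of $\{1,2,3,4\}$.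

\emph{Step 3: the contradiction.} Suppose that this class equals $\sum\varepsilon_{rq}E_{rq}$, summed over $2$-subsets $\{r,q\}$, with $\varepsilon_{rq}=\varepsilon_{qr}\in K$. In the summand of $\{a,b,c\}$ with complement $\{d,e\}$, the commutator with last letter $g$ occurs exactly once in $E_{gd}$, once in $E_{ge}$, and in no other $E_{rq}$; its coefficient is $\varepsilon_{gd}+\varepsilon_{ge}$. Put $\eta_i=\varepsilon_{i5}$. In a summand with complement $\{d,5\}$ the class of $[p_{1234},x_5]$ is zero, so $\varepsilon_{ad}+\eta_a=k_d$ does not depend on $a\in\{1,2,3,4\}\setminus\{d\}$. From $\varepsilon_{ad}=\varepsilon_{da}$ we get $\eta_a+k_d=\eta_d+k_a$, so $k=\eta_a+k_a$ does not depend on $a$, and $\varepsilon_{ad}=\eta_a+\eta_d+k$. In the summand of $\{a,b,5\}$ with complement $\{d,e\}$ the class has coefficient $1$ at the last letter $5$ and $0$ at $a$, so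
\[
\varepsilon_{ad}+\varepsilon_{ae}=\varepsilon_{5d}+\varepsilon_{5e}+1,\qquad\text{that is,}\qquad\eta_d+\eta_e=\eta_d+\eta_e+1 .
\]
This is impossible. Hence $[p_{1234},x_5]\in T\setminus T^{(4)}$, which completes the proof of Theorem~\ref{thm:supp}.

\begin{thebibliography}{1}
\bibitem{Kos} Plamen Koshlukov, \emph{Algebras with polynomial identities}, \texttt{http://mc.sbm.org.br/wp-content/uploads/sites/9/sites/9/2021/12/16-9.pdf}
\end{thebibliography}
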